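# Highly connected graphs without maximally resilient backup paths

## Three statements about connectivity and resiliency

**Theorem 1.** For every even $k\ge 4$ there is a simple $k$-connected graph (in the link sense) with no $(k-1)$-resilient backup path scheme.

**Theorem 2.** For every odd $k\ge 5$ there is also a simple $k$-connected graph (in the link sense) with no $(k-1)$-resilient backup path scheme. Hence the statement "every $k$-connected graph admits a $(k-1)$-resilient backup path scheme" is true for $k=2$ and false for every $k\ge 4$.

**Proposition 3.** Let $f(k)$ be the largest $f$ such that every $k$-connected graph has an $f$-resilient scheme. Then $f(2)=1$, and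
$$\max\bigl(1,\lfloor k/2\rfloor-1\bigr)\le f(k)\le k-2\qquad\text{for all }k\ge 4 .$$

The case $k=3$ is not settled here, and neither is the exact value of $f(k)$ between the two bounds.

Now for what the words mean. A finite, simple, undirected graph $G=(V,E)$ models a communication network whose links may fail. When a link $e=\{u,v\}$ on a route has failed, the packet is sent around it along a path from $u$ to $v$ that was fixed in advance, and then resumes its route. A node knows only which of its own links are down, and packets carry no failure information, so the detour for $e$ cannot depend on which other links have failed. If the detour itself meets a failed link, that link is bypassed by its own detour, and so on. The danger is an infinite loop.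

A graph is **$k$-connected** (in the link sense, the only sense used here) if it stays connected after removing any $k-1$ links. If the edge connectivity is exactly $k$, some $k$ failures disconnect the graph, so surviving every set of $k-1$ failures is the best one can hope for. The paper "Maximally Resilient Replacement Paths for a Family of Product Graphs" asks whether $k$-connectivity always suffices for this. Theorems 1 and 2 say that it does not, for every $k\ge4$.

## Backup path schemes and recursive replacement

**Definition (scheme).** A backup path scheme assigns to every link $e=\{u,v\}$ a fixed path $p_e$ in $G-e$ with end vertices $u$ and $v$. A packet that has to cross $e$ uses $p_e$, traversed in the direction it needs.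

**Definition (recursive replacement, resiliency).** Let $F\subseteq E$ be the set of failed links and $e\in F$. Start from the route $p_e$. Replace every failed link $e'\in F$ occurring on the current route by $p_{e'}$, traversed in the appropriate direction, and repeat for failed links on the inserted paths. The scheme is $f$-resilient if for every $F$ with $|F|\le f$ and every $e\in F$ this terminates. The result is then a walk in $G-F$ between the ends of $e$.

For example, take $K_4$ on $s,u,v,w$ and suppose that $p_{sv}=s\,u\,v$ and $p_{uv}=u\,s\,v$. Let $F=\{sv,uv\}$. To bypass $sv$ we start from $s\,u\,v$. The link $uv$ has failed, so the route becomes $s\,u\,s\,v$. This contains $sv$, which has failed, and its replacement brings back $uv$. The process never ends, although $K_4-F$ is connected. What went wrong is that $uv$ lies on $p_{sv}$ and $sv$ lies on $p_{uv}$. The next definition records exactly this.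

## The digraph of a scheme

**Definition (the digraph $D$).** For a scheme $(p_e)$ let $D$ be the digraph whose vertices are the edges of the graph, with an arc $e\to h$ if and only if $h\in p_e$. Since $e\notin p_e$, $D$ has no loops.

**Lemma 4.** A scheme is $f$-resilient if and only if $D$ has no directed cycle of length at most $f$.

*Proof.* Suppose $e_1\to e_2\to\dots\to e_l\to e_1$ is a directed cycle with $l\le f$, and put $F=\{e_1,\dots,e_l\}$. Bypass $e_1$. The first route $p_{e_1}$ contains $e_2$. Whenever a failed link $e_i$ is replaced, the inserted path $p_{e_i}$ contains $e_{i+1}$ (indices mod $l$). So the current route always contains a failed link, and the replacement never terminates.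

Conversely, suppose there is no such cycle and let $|F|\le f$. Any cycle of $D[F]$ would have length at most $|F|\le f$, so $D[F]$ is acyclic. A failed link inserted at recursion depth $d$ comes with a chain $e\to e_1\to\dots\to e_d$ in $D[F]$. By acyclicity its members are distinct, so $d\le |F|-1$. The depth is bounded and each inserted path is finite, so the replacement terminates. $\square$

So the problem becomes: choose the paths $p_e$ so that $D$ has large directed girth. Every closed directed walk contains a directed cycle, so "no directed cycle of length at most $k-1$" is the same as "every closed directed walk has length at least $k$".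

Some small cases, by hand:

* **$k=2$.** Since $D$ has no loops, any scheme is $1$-resilient, and in a $2$-connected graph every $G-e$ is connected, so schemes exist. In a cycle $C_n$ with $n\ge3$ every $p_e$ is the rest of the cycle, so any two edges form a directed $2$-cycle of $D$, and $2$-resiliency fails. Hence $f(2)=1$.
* **$K_4$, where $k=3$.** Take
 $$p_{su}=s\,v\,u,\quad p_{vw}=v\,s\,u\,w,\quad p_{sv}=s\,w\,u\,v,\quad p_{sw}=s\,u\,v\,w,\quad p_{uv}=u\,w\,v,\quad p_{uw}=u\,s\,w .$$
 The arcs of $D$ are $su\to sv,uv$; $\ vw\to sv,su,uw$; $\ sv\to sw,uw,uv$; $\ sw\to su,uv,vw$; $\ uv\to uw,vw$; $\ uw\to su,sw$. These are $15$ arcs on $6$ vertices, and each of the $15$ pairs occurs exactly once. So $D$ is a tournament, it has no $2$-cycle, and the scheme is $2$-resilient. Here $k-1=2$ is attained.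

## Spanning trees reach about half of the connectivity

The first positive approach is to hand the traffic from one spanning tree to the next. Recall the Nash-Williams–Tutte theorem (1961): a $2t$-edge-connected graph has $t$ edge-disjoint spanning trees.

*Proof of Proposition 3, given Theorems 1 and 2.* The value $f(2)=1$ was computed above. For $k\ge4$ the upper bound $f(k)\le k-2$ is Theorems 1 and 2. The lower bound $1$ holds because any scheme is $1$-resilient: $D$ has no loops.

It remains to show $f(k)\ge\lfloor k/2\rfloor-1$. Put $t=\lfloor k/2\rfloor\ge2$. A $k$-connected graph is $2t$-edge-connected, so it has edge-disjoint spanning trees $T_1,\dots,T_t$. For $e\in T_i$ let $p_e$ be the path in $T_{i+1}$ (indices mod $t$) between the ends of $e$. For $e$ in no tree let $p_e$ be the path in $T_1$. In both cases $e\notin p_e$, using $t\ge2$. Edges outside the trees lie on no backup path, so they have no in-arcs in $D$ and lie on no directed cycle. Every directed cycle therefore moves cyclically through $T_1,T_2,\dots,T_t$, and its length is at least $t$. By Lemma 4 the scheme is $(t-1)$-resilient. $\square$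

This method cannot reach $k-1$. A $k$-regular graph on $n$ vertices has $kn/2$ edges, so it contains at most $\frac{kn}{2(n-1)}=\frac k2+\frac{k}{2(n-1)}$ edge-disjoint spanning trees. When $n>k+1$ this is less than $\frac{k+1}2$, so the number of trees is at most $\lfloor k/2\rfloor$. And for $t=2$ the cycle length $2$ really occurs. Let $e\in T_1$. Removing $e$ splits $T_1$ into two parts, and the path $p_e\subseteq T_2$ has an edge $h$ between these parts. The path of $T_1$ joining the ends of $h$ must cross between the parts, which it can do only through $e$, so $e\to h\to e$. For $k=4$ this scheme is thus never $2$-resilient, while the target is $3$.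

So we look for obstructions, and the place to look is cuts with exactly $k$ edges.

## Multigraphs and blown-up vertices

Obstructions are easier to see with parallel edges. Multigraphs here are finite and loopless. A **scheme** on a multigraph $M$ assigns to each edge $e$ with ends $u,v$ a $u$–$v$ path $p_e$ in $M-e$, regarded as a set of edges, and $D$ is defined as before. For a set $S$ of vertices, $\delta(S)$ is the set of edges with exactly one end in $S$, and $\delta(x)=\delta(\{x\})$ is the star of $x$.

**Definition ($k$-good).** A scheme is $k$-good if $D$ has no directed cycle of length at most $k-1$; equivalently, every closed directed walk in $D$ has length at least $k$.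

By Lemma 4, on a simple graph "$k$-good" means "$(k-1)$-resilient". The $K_4$ scheme above is $3$-good.

**Lemma 5.** If a $k$-edge-connected multigraph $M$ has no $k$-good scheme, then some simple $k$-edge-connected graph $G$ has no $(k-1)$-resilient scheme.

*Proof.* Let $N\ge\max(k+1,\Delta(M))$. Replace each vertex $v$ by a clique $K^v$ on $N$ vertices, and let each edge $uv$ of $M$ join a vertex of $K^u$ to a vertex of $K^v$, with distinct edges at $v$ using distinct vertices of $K^v$. This is possible because $N\ge\Delta(M)$, and the resulting graph $G$ is simple.

A cut of $G$ that splits some clique contains at least $N-1\ge k$ edges of that clique. Any other cut of $G$ is a cut of $M$, so it has at least $k$ edges. Hence $G$ is $k$-edge-connected.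

Let a scheme on $G$ be given, and let $e=uv\in E(M)$. Contract all cliques. The path $p_e$ becomes a $u$–$v$ walk in $M-e$ with edge set $p_e\cap E(M)$. This walk contains a $u$–$v$ path $q_e\subseteq p_e\cap E(M)$. The paths $q_e$ form a scheme on $M$ whose digraph is a subdigraph of the digraph of $(p_e)$. So a $k$-good scheme on $G$ would give one on $M$. $\square$

## Tight cuts carry a cyclic order

**Lemma 6 (tight cuts).** Let $M$ have a $k$-good scheme and let $C=\delta(S)$ be a cut with $|C|=k$. Then $D[C]$ is exactly one directed cycle of length $k$ through all of $C$.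

We write $\pi_C$ for its successor map, and we also call the cyclic order itself $\pi_C$. For $e\in C$, the lemma says in particular that $p_e$ meets $C$ in exactly one edge, namely $\pi_C(e)$.

*Proof.* For $e\in C$, the path $p_e$ together with $e$ is a closed curve, so it crosses the cut an even number of times. Since $e$ crosses it once, $p_e$ contains an edge of $C\setminus\{e\}$. So $D[C]$ has minimum out-degree at least $1$ and contains a directed cycle. That cycle has length at least $k=|C|$, so it passes through all of $C$. Write it $e_1\to\dots\to e_k\to e_1$. Suppose there were a further arc $e_i\to e_j$ with $j\ne i,i+1$ (indices mod $k$). Then $e_j\to e_{j+1}\to\dots\to e_i\to e_j$ would be a directed cycle that misses $e_{i+1}$, so its length would be less than $k$, a contradiction. $\square$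

In the $K_4$ scheme the star of $s$ carries the cycle $su\to sv\to sw\to su$.

One tight cut is no contradiction; it only says that its edges are cyclically ordered. The natural next attempt is three mutually adjacent tight cuts. Let the **fat triangle** have vertices $1,2,3$ and $t$ parallel edges between any two of them, with $k=2t$. Its three stars are tight, but it still has a good scheme. Name the classes $A=\{a_1,\dots,a_t\}$ between $2,3$, $B=\{b_1,\dots,b_t\}$ between $1,3$ and $C=\{c_1,\dots,c_t\}$ between $1,2$. Let $p_{a_i}=\{a_{i+1}\}$ for $i<t$ and $p_{a_t}=\{b_1,c_1\}$, and similarly for the other classes: $p_{b_t}=\{a_1,c_1\}$ and $p_{c_t}=\{a_1,b_1\}$. A directed cycle of $D$ can enter a class only at its first element and leave it only at its last. No directed cycle stays inside one class, so it contains at least two whole classes and has length at least $2t$. The scheme is $2t$-good.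

The way past this obstacle is that the scheme just described has essentially the only possible shape. In every $2t$-good scheme each class is one contiguous block, with the same linear order at both ends. This rigidity survives when each part is a set of vertices instead of one vertex. So we can apply it to several three-part divisions of one multigraph and let the forced orders collide.

## Three parts with $t$ edges between any two

**Lemma 7 (triangle lemma).** Let $k=2t$. Let $M$ have a $k$-good scheme, and let $V(M)=V_1\sqcup V_2\sqcup V_3$ with exactly $t\ge1$ edges between any two parts. Then in the cyclic order $\pi_{\delta(V_i)}$ each of the two classes $E(V_i,V_j)$ is a block of $t$ consecutive elements. Moreover, the linear order of the block $E(V_i,V_j)$ is the same in $\pi_{\delta(V_i)}$ and in $\pi_{\delta(V_j)}$.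

Each cut $\delta(V_i)$ has $2t=k$ edges, so Lemma 6 applies and $\pi_{\delta(V_i)}$ is defined.

**Step 1. Reduction to three vertices.** The purpose is to make all backup paths short enough to list. Identify each $V_i$ to one vertex $i$ and delete the loops. For an edge $e$ between two parts, $p_e$ becomes a walk between the images of its ends. This walk avoids $e$ and contains a path $q_e\subseteq p_e$. The paths $q_e$ form a scheme on the quotient whose digraph $D'$ is a subdigraph of $D$, so it is $k$-good. On the tight cut $\delta(V_i)$ both $D'$ and $D$ induce a directed cycle through all elements and nothing else (Lemma 6), and one contains the other. So they coincide, and the cyclic orders are unchanged. Hence we may assume that $M$ is the fat triangle, with $A=E(2,3)$, $B=E(1,3)$, $C=E(1,2)$. Write $\pi_1$ (on $B\cup C$), $\pi_2$ (on $A\cup C$) and $\pi_3$ (on $A\cup B$) for the cyclic orders at the vertices.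

**Step 2. Runs.** We show that each class breaks into the same blocks at both of its ends. Let $e\in A$. If $p_e$ is a single parallel edge $e'$, then $\pi_2(e)=\pi_3(e)=e'$. Otherwise $p_e$ goes through vertex $1$, and $p_e=\{\pi_3(e),\pi_2(e)\}$ with $\pi_3(e)\in B$ and $\pi_2(e)\in C$. So the arcs of $D$ inside $A$ are exactly the arcs of $\pi_2$ inside $A$, and also exactly the arcs of $\pi_3$ inside $A$. Since $C\neq\emptyset$, these arcs do not close up to a cycle, so they split $A$ into directed paths, which we call **runs**. The runs are the maximal blocks of $A$ in $\pi_2$ and also in $\pi_3$, with the same internal order. The same holds for $B$ and $C$. In each of the three cyclic orders the runs of the two classes alternate, so all three classes have the same number $r$ of runs. In the fat triangle scheme above, $r=1$.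

If $r=1$, each class is a single block in both of its cyclic orders, with the same internal order, which is the claim of the lemma. Suppose from now on that $r\ge2$.

For a run $R$ of class $X$ and a class $Y\ne X$, let $\sigma_{XY}(R)$ be the run of $Y$ that follows $R$ in the cyclic order on $X\cup Y$. This is a bijection from the runs of $X$ to the runs of $Y$. For both classes $Y\ne X$ there is an arc $\mathrm{last}(R)\to\mathrm{first}(\sigma_{XY}(R))$. Write $w(R)$ for the size of $R$.

**Step 3. A detour through $A$ bounds a gap at vertex $1$.** Let $Q$ be a run of $B$, and put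
$$P=\sigma_{BA}(Q),\qquad Q^*=\sigma_{AB}(P),\qquad R=\sigma_{AC}(P).$$
So $Q^*$ is the $B$-run after $Q$ in $\pi_3$, and $Q^*\neq Q$ because $r\ge2$. Let $g(Q)$ be the number of elements strictly between $\mathrm{last}(Q)$ and $\mathrm{first}(Q^*)$, going forward in $\pi_1$. Consider the closed walk
$$\mathrm{last}(Q)\to\mathrm{first}(P)\to\dots\to\mathrm{last}(P)\to\mathrm{first}(Q^*)\to\dots\to\mathrm{last}(Q), \tag{1}$$
whose last part runs along $\pi_1$. The four portions have lengths $1$, $w(P)-1$, $1$ and $k-(g(Q)+1)$. The total is $w(P)+k-g(Q)$, and it is at least $k$. Therefore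
$$g(Q)\le w(P). \tag{2}$$
Now use $\mathrm{last}(P)\to\mathrm{first}(R)$ instead, and return along $\pi_1$ from $\mathrm{first}(R)$ to $\mathrm{last}(Q)$; this is possible because $R\subseteq C$ also lies in $\pi_1$. The same count gives
$$\text{at most } w(P)\text{ elements lie strictly between }\mathrm{last}(Q)\text{ and }\mathrm{first}(R)\text{, going forward in }\pi_1. \tag{3}$$

**Step 4. Summing the gaps forces equality.** The map $Q\mapsto Q^*$ is the order of the $B$-runs in $\pi_3$, so it permutes the $r$ runs of $B$ in one cycle. In $\pi_1$, move forward from $\mathrm{first}(Q)$ to $\mathrm{first}(Q^*)$, then to the first element of the next run, and so on until we return. One stage takes $w(Q)+g(Q)$ steps. The whole tour is closed, so its length is a positive multiple of $k$. By (2),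
$$\sum_Q\bigl(w(Q)+g(Q)\bigr)\le\sum_Q w(Q)+\sum_Q w(\sigma_{BA}(Q))=t+t=k .$$
So the tour has length exactly $k$, and equality holds in (2) for every $Q$. The tour makes exactly one revolution and stops at all $B$-runs, so consecutive stops are consecutive $B$-runs: $Q^*$ is the next $B$-run after $Q$ also in $\pi_1$. Between them lies exactly the run $\sigma_{BC}(Q)$, whose size is $g(Q)=w(P)$.

Where is $R$? It is a $C$-run. If $R\neq\sigma_{BC}(Q)$, then going forward from $\mathrm{last}(Q)$ in $\pi_1$ we meet both $\sigma_{BC}(Q)$ and $Q^*$ before $R$, hence at least $w(P)+w(Q^*)>w(P)$ elements, against (3). So $R=\sigma_{BC}(Q)$; that is, $\sigma_{AC}\sigma_{BA}=\sigma_{BC}$.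

**Step 5. The composition rule is inconsistent with $r\ge2$.** Steps 3 and 4 are symmetric in the names of the classes, so
$$\sigma_{YZ}\,\sigma_{XY}=\sigma_{XZ}\qquad\text{for all distinct }X,Y,Z. \tag{4}$$
By (4), $\sigma_{AB}=\sigma_{CB}\sigma_{AC}$ and $\sigma_{AC}=\sigma_{BC}\sigma_{AB}$. Together, $\sigma_{AB}=\sigma_{CB}\sigma_{BC}\sigma_{AB}$. As $\sigma_{AB}$ is a bijection, $\sigma_{CB}\sigma_{BC}$ is the identity on the runs of $B$. But $\sigma_{CB}\sigma_{BC}(Q)$ is the next $B$-run after $Q$ in $\pi_1$, which differs from $Q$ because $r\ge2$. This contradiction shows $r=1$ and proves Lemma 7. $\square$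

## Even $k$: a prism with thick rungs

Let $k=2t\ge4$. We want a multigraph in which Lemma 7 applies to one coarse division into three pairs $\{a,a'\},\{b,b'\},\{c,c'\}$, and also to each finer division $\{c\},\{c'\},\text{rest}$. Both then say something about the same cyclic order on $\delta(\{c,c'\})$. The coarse division makes it "block $A$, then block $B$". The fine one makes the edges at $c$ a block too. This is how the second block can meet the first two:

**Lemma 8.** Let $t\ge2$ and let a cyclic order be $(x_1,\dots,x_t,y_1,\dots,y_t)$, with $X=\{x_i\}$ and $Y=\{y_i\}$. Suppose $x\in X$, $y\in Y$, and $\{x\}\cup(Y\setminus\{y\})$ consists of $t$ consecutive elements. Then either $x$ is first in $X$ and $y$ is first in $Y$, or $x$ is last in $X$ and $y$ is last in $Y$.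

*Proof.* A set of $t$ consecutive elements is $\{x_s,\dots,x_t,y_1,\dots,y_{s-1}\}$ or $\{y_s,\dots,y_t,x_1,\dots,x_{s-1}\}$ with $1\le s\le t$. It contains exactly one element of $X$ only if it is $\{x_t,y_1,\dots,y_{t-1}\}$ or $\{y_2,\dots,y_t,x_1\}$. In the first case $x=x_t$ and $y=y_t$; in the second, $x=x_1$ and $y=y_1$. $\square$

So each fine division can tie an end of one class to the same end of another. We want to tie $\alpha\in A$ to $\beta\in B$, $\alpha$ to some $\gamma\in C$, and $\beta$ to a *different* $\varepsilon\in C$. Then $\gamma$ and $\varepsilon$ would both be the same end of $C$. For this, $c$ should carry $\{\alpha\}\cup(B\setminus\{\beta\})$, $b$ should carry $\{\alpha\}\cup(C\setminus\{\gamma\})$, and $a'$ should carry $\{\beta\}\cup(C\setminus\{\varepsilon\})$; the remaining edges go to $c',b',a$. These requirements fix the ends of every edge, and the multigraph can be read off.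

**The multigraph $M_t$.** Its vertices are $a,a',b,b',c,c'$, and its edges are:

* rungs $aa'$, $bb'$, $cc'$, each with multiplicity $t$;
* class $A$ (between $\{b,b'\}$ and $\{c,c'\}$): one edge $\alpha=bc$, and $t-1$ edges $b'c'$;
* class $B$ (between $\{a,a'\}$ and $\{c,c'\}$): $t-1$ edges $ac$, and one edge $\beta=a'c'$;
* class $C$ (between $\{a,a'\}$ and $\{b,b'\}$): one edge $\varepsilon=ab$, one edge $\gamma=a'b'$, and $t-2$ edges $a'b$.

Each of $A,B,C$ has size $t$. Each vertex is incident with $t$ rung edges and with $t$ others: at $a$ there are $(t-1)+1$, at $a'$ there are $1+1+(t-2)$, at $b$ there are $1+1+(t-2)$, at $b'$ there are $(t-1)+1$, at $c$ there are $1+(t-1)$, and at $c'$ there are $(t-1)+1$. For $t=2$ this is the triangular prism with doubled rungs.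

**Step 1. $M_t$ is $2t$-edge-connected.** This makes it a legitimate candidate. Let $S$ be a nonempty proper subset of the vertices. If $S$ splits at least two of the pairs, then at least $2t$ rung edges are cut. If $S$ splits no pair, then $S$ or its complement is one pair, and $2t$ edges are cut, $t$ to each of the other pairs. Suppose $S$ splits exactly one pair $\{x,x'\}$, with $x\in S$; then $t$ rung edges are cut. If $S$ contains neither or both of the other pairs, the cut is the star of $x$ or of $x'$, of size $2t$. If $S$ contains exactly one of the other pairs, the $t$ edges between the two other pairs are cut as well. In all cases at least $2t$ edges are cut.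

**Step 2. $M_t$ has no $2t$-good scheme.** Suppose there is one; we let the forced orders collide. Lemma 7 with parts $\{a,a'\},\{b,b'\},\{c,c'\}$ gives linear orders on $A$, $B$ and $C$ such that the cyclic order on $\delta(\{c,c'\})$ is the block $A$ followed by the block $B$, each in its linear order. Likewise $\delta(\{b,b'\})$ is made of the blocks $A$, $C$, and $\delta(\{a,a'\})$ of the blocks $B$, $C$, with the *same* linear orders.

Next apply Lemma 7 with parts $\{c\}$, $\{c'\}$ and the rest. There are $t$ edges between any two of these parts. The cut of the third part is again $\delta(\{c,c'\})$, with the same cyclic order $\pi_{\delta(\{c,c'\})}$, since that is read off from the same $D$. So the $t$ edges of $\delta(\{c,c'\})$ at $c$ are consecutive in it, and so are those at $c'$. The same holds for the pairs $b,b'$ and $a,a'$. Now use Lemma 8 three times.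

* At $c$ the edges are $\{\alpha\}\cup(B\setminus\{\beta\})$. So $\alpha,\beta$ are both first or both last in $A$, $B$ respectively.
* At $b$ the edges are $\{\alpha\}\cup(C\setminus\{\gamma\})$. So $\alpha,\gamma$ are both first or both last in $A$, $C$ respectively.
* At $a'$ the edges are $\{\beta\}\cup(C\setminus\{\varepsilon\})$. So $\beta,\varepsilon$ are both first or both last in $B$, $C$ respectively.

Since $t\ge2$, the first and the last element of a class are different. If $\alpha$ is first in $A$, then $\gamma$ is first in $C$, $\beta$ is first in $B$, and so $\varepsilon$ is first in $C$. If $\alpha$ is last, then $\gamma$ and $\varepsilon$ are both last in $C$. Either way $\gamma=\varepsilon$. But $\gamma=a'b'$ and $\varepsilon=ab$ are different edges, a contradiction.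

Lemma 5 now gives Theorem 1. For $k=4$ we have $\Delta(M_2)=4$, so copies of $K_5$ suffice in Lemma 5, and we get a simple $4$-connected graph on $30$ vertices. $\blacksquare$

## Odd $k$: four vertices and two single edges

For odd $k$ Lemma 7 has no direct analogue. If three parts have $x,y,z$ edges between them and all three cuts have size $k$, then $x+y=y+z=x+z=k$, which gives $2x=k$. We keep the two tools, runs and closed walks, and work on a multigraph with four tight stars.

**The multigraph.** Let $k=2m+1$ with $m\ge2$. Let $M$ have vertices $s,u,v,w$, single edges $e=su$ and $e'=vw$, and classes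
$$P=E(s,v),\quad Q=E(s,w),\quad P'=E(u,v),\quad Q'=E(u,w)$$
of $m$ parallel edges each. All degrees are $2m+1=k$. The cuts with two vertices on each side have sizes $4m$ (for $\{s,u\}$), $2m+2$ (for $\{s,v\}$: $e,e',Q,P'$) and $2m+2$ (for $\{s,w\}$: $e,e',P,Q'$). So $M$ is $k$-edge-connected. Assume that it has a $k$-good scheme; we derive a contradiction.

By Lemma 6 every star $\delta(x)$ carries a cyclic order $\pi_x$, and $p_h$ leaves an end $x$ of $h$ through the edge $\pi_x(h)$. We shall use three symmetries of $M$:

* $\rho$ swaps $s,u$: it exchanges $P\leftrightarrow P'$ and $Q\leftrightarrow Q'$ and fixes $e,e'$;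
* $\tau$ swaps $v,w$: it exchanges $P\leftrightarrow Q$ and $P'\leftrightarrow Q'$ and fixes $e,e'$;
* $\kappa=(s\,v)(u\,w)$: it exchanges $e\leftrightarrow e'$ and $Q\leftrightarrow P'$ and maps $P$ and $Q'$ to themselves.

### Runs and gaps

Let $X=E(x,x')$ be one of the four classes and $h\in X$. A path between $x$ and $x'$ that uses an edge of $X$ consists of that edge alone. So $p_h$ is either one parallel edge $h'$, and then $\pi_x(h)=\pi_{x'}(h)=h'$, or it contains no edge of $X$. Hence the arcs of $D$ inside $X$ are the arcs of $\pi_x$ inside $X$, and also those of $\pi_{x'}$ inside $X$. As in Lemma 7, $X$ splits into **runs**: directed paths that are the maximal $X$-blocks in both $\pi_x$ and $\pi_{x'}$, with the same internal order. We also count $\{e\}$ and $\{e'\}$ as runs and denote them $e,e'$. Let $|H|$ be the size of a run $H$. Neighbouring runs at a vertex belong to different classes.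

**Definition ($\Rightarrow$, passing, gaps).** Let $H$ be a run.

* For a run $K\ne H$, write $H\Rightarrow K$ if the backup path of the last element of $H$ contains an element of $K$. If $K$ follows $H$ in the cyclic order at some vertex, then $H\Rightarrow K$.
* $H$ **passes** a vertex $x$ via $K,K'$ if the backup path of its last element has $x$ as an internal vertex and uses there edges of the runs $K,K'$. These two edges lead to different neighbours of $x$, so $K,K'$ belong to different classes. Moreover, if $K,K'\ne H$ then $H\Rightarrow K$ and $H\Rightarrow K'$.
* If $H\neq K$ are runs at $x$, then $g_x(H,K)$ is the total size of the runs strictly after $H$ and strictly before $K$, going forward in the cyclic order at $x$.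

The condition $K,K'\ne H$ under "passes" always holds. Neither end of the last element $h$ of $H$ is an internal vertex of $p_h$, so $h$ is not incident with $x$, and neither is any other element of $H$. As an example of gaps, if the order of runs at $s$ is $e,P_1,Q_1,P_2,Q_2$, then $g_s(Q_1,Q_2)=|P_2|$ and $g_s(Q_2,Q_1)=|e|+|P_1|=1+|P_1|$.

**Lemma 9.**

* **(W)** If $H_1\Rightarrow H_2\Rightarrow\dots\Rightarrow H_n\Rightarrow H_1$, then $\sum_i|H_i|\ge k$.
* **(G)** If $H\ne K$ are runs at $x$ and $H\Rightarrow L_1\Rightarrow\dots\Rightarrow L_n\Rightarrow K$ with $n\ge1$, then $g_x(H,K)\le\sum_i|L_i|$.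

*Proof.* (W): From the last element of $H_i$ there is an arc to some element of $H_{i+1}$, and from there at most $|H_{i+1}|-1$ arcs of the run lead to its last element. So there is a closed directed walk of length at most $\sum_i|H_i|$, and its length is at least $k$.

(G): Going forward at $x$ from $K$ to $H$ gives a chain $K\Rightarrow\dots\Rightarrow H$ of runs of total size $k-g_x(H,K)$, counting $K$ and $H$. Close it up with $H\Rightarrow L_1\Rightarrow\dots\Rightarrow L_n\Rightarrow K$. By (W), $k-g_x(H,K)+\sum_i|L_i|\ge k$. $\square$

Statement (G) turns any short chain in $D$ into a statement about positions: at $x$, the run $K$ must come soon after $H$.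

### Fixing the orders at $s$ and $u$

**Step 1. Normalization.** We use the symmetries to fix where $p_e$ goes. If both $e\Rightarrow e'$ and $e'\Rightarrow e$ held, (W) would give $2\ge k$. By $\kappa$ we may assume $e\not\Rightarrow e'$. Then $p_e$ is $s\,v\,u$ or $s\,w\,u$, and by $\tau$ we may assume that it is $s\,v\,u$. So $e$ is followed by a $P$-run at $s$ and by a $P'$-run at $u$. Since neighbouring runs have different classes, we can number the runs so that the orders are
$$\text{at } s:\ e,P_1,Q_1,P_2,Q_2,\dots\qquad\text{at } u:\ e,P'_1,Q'_1,P'_2,Q'_2,\dots$$
The path $p_e$ uses the first elements of $P_1$ and $P_1'$, so $e$ passes $v$ via $P_1,P'_1$.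

**Step 2. The order at $s$ ends with a $Q$-run, and the order at $u$ ends with a $Q'$-run.** Knowing the runs just before $e$ makes both orders fully alternating. Suppose the order at $s$ ends with $P_r$. Since $Q\ne\emptyset$, $r\ge2$. Now $P_r\Rightarrow e\Rightarrow P_1$ and $P_r\Rightarrow e\Rightarrow P'_1$, so (G) at $v$ gives
$$g_v(P_r,P_1)\le1\qquad\text{and}\qquad g_v(P_r,P'_1)\le1 .$$
Whichever of $P_1,P'_1$ comes later after $P_r$ has the other one in its gap. So the earlier one directly follows $P_r$, has size $1$, and is directly followed by the other. As $P_r$ and $P_1$ belong to the same class, they are not neighbours. So the order at $v$ contains $P_r,P'_1,P_1$ consecutively, and $|P'_1|=1$.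

Look at the backup path of the last element of $P'_1$, an edge between $u$ and $v$. At $v$ it starts with an edge of $P_1$, towards $s$. At $u$ it starts with an edge of $Q'_1$, towards $w$ (the run $Q'_1$ exists since $Q'\neq\emptyset$). So the path is $v\,s\,w\,u$, and $P'_1$ passes $s$ via $P_1$ and some $Q_j$. From $P_r\Rightarrow P'_1\Rightarrow Q_j$ and (G) at $s$ we get $g_s(P_r,Q_j)\le|P'_1|=1$. But at $s$ the runs $e,P_1$ come after $P_r$ and before any $Q$-run, so $g_s(P_r,Q_j)\ge2$, a contradiction. The symmetry $\rho$ preserves the normalization of Step 1, so the statement about $u$ follows.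

We now know, for some $r,r'\ge1$,
$$\text{at } s:\ e,P_1,Q_1,\dots,P_r,Q_r\qquad\text{at } u:\ e,P'_1,Q'_1,\dots,P'_{r'},Q'_{r'}, \tag{5}$$
and in particular $Q_r\Rightarrow e$ and $Q'_{r'}\Rightarrow e$. The run after $e'$ at $v$ is a $P$-run or a $P'$-run. By $\rho$ we may assume that it is a $P$-run. So the order at $v$ is
$$e',P_{a_1},P'_{c_1},P_{a_2},P'_{c_2},\dots \tag{6}$$
It ends with $P'_{c_r}$, and then $r'=r$, or it ends with $P_{a_r}$, and then $r'=r-1$, so $r\ge2$ because $r'\ge1$. Here $a_1,\dots,a_r$ is a permutation of $1,\dots,r$, and the $c_i$ are a permutation of $1,\dots,r'$.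

### Backup paths forced by the orders

Two kinds of path can now be written down.

* If $P_a$ is followed at $v$ by a $P'$-run, then the path of its last element leaves $s$ along $Q_a$ by (5) and leaves $v$ towards $u$. So it is $s\,w\,u\,v$, and
 $$P_a\text{ passes } w\text{ via } Q_a\text{ and some run of } Q'. \tag{7}$$
* If $b<r$ and $Q_b$ is followed at $w$ by a $Q'$-run, then the path of its last element leaves $s$ along $P_{b+1}$ and leaves $w$ towards $u$. So it is $s\,v\,u\,w$, and
 $$Q_b\text{ passes } v\text{ via } P_{b+1}\text{ and some run of } P'. \tag{8}$$

**Step 3. The $P$-runs have the same cyclic order at $v$ as at $s$.** This compares (6) with (5). For $i\le r-1$ we have $P_{a_i}\Rightarrow P'_{c_i}\Rightarrow P_{a_{i+1}}$ by (6), so (G) at $s$ gives $g_s(P_{a_i},P_{a_{i+1}})\le|P'_{c_i}|$. Hence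
$$\sum_{i<r}\bigl(|P_{a_i}|+g_s(P_{a_i},P_{a_{i+1}})\bigr)\le\sum_{i<r}\bigl(|P_{a_i}|+|P'_{c_i}|\bigr)\le 2m<k .$$
The left side is the number of steps needed at $s$ to move forward from the start of $P_{a_1}$ to the start of $P_{a_2}$, and so on up to the start of $P_{a_r}$. This is less than one revolution, and all $P$-runs are stops. So no $P$-run is skipped between consecutive stops, and $a_{i+1}\equiv a_i+1\pmod r$ for $i\le r-1$. If $a_i=r$ with $i\le r-1$, then $a_{i+1}=1$, and between $P_r$ and $P_1$ at $s$ lie $Q_r$ and $e$. Therefore
$$\text{if } i\le r-1\text{ and } a_i=r,\text{ then } |P'_{c_i}|\ge g_s(P_r,P_1)=|Q_r|+1 . \tag{9}$$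

The order at $w$ starts after $e'$ with a $Q$-run or with a $Q'$-run, and then the two classes alternate until $e'$ returns. There are $r$ runs of $Q$ and $r'\in\{r,r-1\}$ runs of $Q'$. So the order at $w$ is one of:

* **(i)** $e',Q_{b_1},Q'_{d_1},Q_{b_2},Q'_{d_2},\dots$
* **(ii)** $e',Q'_{d_1},Q_{b_1},\dots,Q'_{d_r},Q_{b_r}$, which requires $r'=r$.

### The order at $w$ starts with a $Q$-run

**Step 4. The basic inequalities in case (i).** For $i\le r-1$ we have $Q_{b_i}\Rightarrow Q'_{d_i}\Rightarrow Q_{b_{i+1}}$, so (G) at $s$ gives $g_s(Q_{b_i},Q_{b_{i+1}})\le|Q'_{d_i}|$. Summing as in Step 3, now with $\sum_{i<r}(|Q_{b_i}|+|Q'_{d_i}|)\le2m<k$, we get $b_{i+1}\equiv b_i+1\pmod r$. Reading the gaps from (5): for $i\le r-1$,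
$$|Q'_{d_i}|\ge|P_{b_i+1}|\ \text{ if } b_i<r,\qquad |Q'_{d_i}|\ge1+|P_1|\ \text{ if } b_i=r . \tag{10}$$

Since $r'\ge1$, $P_{a_1}$ is followed at $v$ by $P'_{c_1}$, and $Q_{b_1}$ is followed at $w$ by $Q'_{d_1}$. Also $e'\Rightarrow P_{a_1}$ and $e'\Rightarrow Q_{b_1}$. By (7), $P_{a_1}$ passes $w$ via $Q_{a_1}$ and some run $Q'_*$ of $Q'$. Applying (G) at $w$ to the chains $e'\Rightarrow P_{a_1}\Rightarrow Q_{a_1}$ and $e'\Rightarrow P_{a_1}\Rightarrow Q'_*$,
$$g_w(e',Q_{a_1})\le|P_{a_1}|\qquad\text{and}\qquad g_w(e',Q'_*)\le|P_{a_1}| . \tag{11}$$
The run $Q_{b_1}$ comes first after $e'$ at $w$, so $|Q_{b_1}|\le g_w(e',Q'_*)\le|P_{a_1}|$. If $a_1\ne b_1$, then $Q_{a_1}$ comes after $Q_{b_1}$ and $Q'_{d_1}$, so $|Q_{b_1}|+|Q'_{d_1}|\le g_w(e',Q_{a_1})\le|P_{a_1}|$, and so $|Q_{b_1}|<|P_{a_1}|$.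

**Step 5. $b_1=r$.** We play the same game at $v$. Suppose $b_1<r$. By (8), $Q_{b_1}$ passes $v$ via $P_{b_1+1}$ and some run $P'_*$ of $P'$. With $e'\Rightarrow Q_{b_1}$, (G) at $v$ gives
$$g_v(e',P_{b_1+1})\le|Q_{b_1}|\qquad\text{and}\qquad g_v(e',P'_*)\le|Q_{b_1}| .$$
The run $P_{a_1}$ comes first after $e'$ at $v$, so $|P_{a_1}|\le|Q_{b_1}|$. If $a_1\ne b_1+1$, then $P_{b_1+1}$ comes after $P_{a_1}$ and $P'_{c_1}$, so the inequality is strict. Together with Step 4, $|P_{a_1}|=|Q_{b_1}|$ and neither inequality is strict. So $a_1=b_1$ and $a_1=b_1+1$, which is absurd.

**Step 6. $a_1=r$.** Since $b_1=r$, the congruence of Step 4 gives $b_i=i-1$ for $2\le i\le r$. By (10), $|Q'_{d_i}|\ge|P_i|$ for $1\le i\le r-1$. Suppose $a_1=j<r$. Then $Q_j=Q_{b_{j+1}}$ comes at $w$ after $e',Q_{b_1},Q'_{d_1},\dots,Q_{b_j},Q'_{d_j}$. Therefore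
$$g_w(e',Q_j)\ge|Q_{b_1}|+|Q'_{d_j}|\ge1+|P_j|>|P_{a_1}| ,$$
which contradicts (11).

**Step 7. Case (i) is impossible.** Suppose first $r\ge2$. By Step 3 and $a_1=r$, we have $a_2=1$, so the order at $v$ starts $e',P_r,P'_{c_1},P_1$. By (9) with $i=1$, $g_v(e',P_1)=|P_r|+|P'_{c_1}|\ge|Q_r|+2$. But $e'\Rightarrow Q_{b_1}=Q_r\Rightarrow e\Rightarrow P_1$, and (G) at $v$ gives $g_v(e',P_1)\le|Q_r|+1$, a contradiction.

Suppose $r=1$. Then $r'=1$, and the runs are the whole classes. The orders are
$$s:\ e,P,Q;\qquad u:\ e,P',Q';\qquad v:\ e',P,P';\qquad w:\ e',Q,Q' .$$
By (7), $P\Rightarrow Q'$. The backup path of the last element of $Q'$ leaves $u$ along $e$ and leaves $w$ along $e'$, so it is $u\,s\,v\,w$, and $Q'\Rightarrow P$. By (W), $2m=|P|+|Q'|\ge k=2m+1$, a contradiction.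

### The order at $w$ starts with a $Q'$-run

**Step 8. The starts at $v$ and $w$ in case (ii).** Here $r'=r$, and by (6) the order at $v$ ends with $P'_{c_r}$. The edge $e'$ is followed at $v$ by $P_{a_1}$, towards $s$, and at $w$ by $Q'_{d_1}$, towards $u$. So $p_{e'}$ is $v\,s\,u\,w$, and
$$e'\Rightarrow P_{a_1},\qquad e'\Rightarrow e,\qquad e'\Rightarrow Q'_{d_1} .$$
From $e'\Rightarrow e\Rightarrow P_1$ and $e'\Rightarrow e\Rightarrow P'_1$, (G) at $v$ gives $g_v(e',P_1)\le1$ and $g_v(e',P'_1)\le1$. As in Step 2, $P_1$ and $P'_1$ are the two runs directly after $e'$ at $v$, and the first of them has size $1$. The first run after $e'$ is a $P$-run by (6), so $a_1=1$, $|P_1|=1$ and $c_1=1$.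

Now look at $u$. We have $P'_{c_r}\Rightarrow e'$ from the order at $v$. With $e'\Rightarrow e$ and $e'\Rightarrow Q'_{d_1}$, (G) at $u$ gives
$$g_u(P'_{c_r},e)\le1\qquad\text{and}\qquad g_u(P'_{c_r},Q'_{d_1})\le1 .$$
By (5), if $c_r<r$ then at least the three runs $Q'_{c_r},P'_r,Q'_r$ lie between $P'_{c_r}$ and $e$. So $c_r=r$, and the gap is $|Q'_r|=1$. If $d_1<r$, then going forward from $P'_r$ we meet $Q'_r,e,P'_1$ before $Q'_{d_1}$, so $g_u(P'_r,Q'_{d_1})\ge3$. Hence $d_1=r$.

**Step 9. Case (ii) is impossible.** The order at $w$ starts $e',Q'_r,Q_{b_1}$ with $|Q'_r|=1$. The run $P_1$ is followed at $v$ by $P'_1$, so by (7) it passes $w$ via $Q_1$ and some run $Q'_*$ of $Q'$. Since $e'\Rightarrow P_{a_1}=P_1\Rightarrow Q'_*$, (G) at $w$ gives $g_w(e',Q'_*)\le|P_1|=1$. Any $Q'$-run other than $Q'_r$ has gap at least $|Q'_r|+|Q_{b_1}|\ge2$ from $e'$. So $Q'_*=Q'_r$, and $P_1\Rightarrow Q'_r$. Also $Q'_r\Rightarrow e$ by (5), and $e\Rightarrow P_1$. By (W),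
$$3=|P_1|+|Q'_r|+|e|\ge k\ge5,$$
a contradiction.

So $M$ has no $k$-good scheme, and Lemma 5 gives a simple $k$-connected graph with no $(k-1)$-resilient scheme. As $\Delta(M)=k$, four copies of $K_{k+1}$ suffice. Together with Theorem 1 and the case $k=2$ computed earlier, this proves Theorem 2, and with it the upper bound in Proposition 3. $\blacksquare$

**Remark (what happens at $m=1$).** For $m=1$ we have $k=3$ and $M=K_4$, and the last inequality reads $3\ge3$. Nothing can be contradicted there: the $2$-resilient scheme on $K_4$ given earlier has the orders $su\to sv\to sw$ at $s$, $\ su\to uv\to uw$ at $u$, $\ vw\to sv\to uv$ at $v$, and $vw\to uw\to sw$ at $w$. With $e=su$, $e'=vw$, $P=\{sv\}$, $Q=\{sw\}$, $P'=\{uv\}$, $Q'=\{uw\}$, this is exactly the configuration of case (ii), and the chain of Step 9 is the directed cycle $sv\to uw\to su\to sv$, of length $3=k$.
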